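\title{Quadratic forms that become nearly hyperbolic over the function field of a quadric}

\begin{abstract}
Let $p$ and $q$ be anisotropic non-degenerate quadratic forms of dimension at least $2$ over an arbitrary field $F$, with $2^s<\dim p\le 2^{s+1}$, and let $k$ be the dimension of the anisotropic part of $q$ over the function field of the quadric $p=0$. We prove that $\dim q$ differs from a non-negative multiple of $2^{s+1}$ by at most $k$. The proof works in every characteristic. It evaluates half the degree of one zero-cycle modulo $2$ in two ways, using Steenrod operations on Chow groups. The same argument applies to function fields of more general varieties, and in characteristic different from $2$ every value of the Witt index that the result allows does occur.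
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a field of any characteristic. A quadratic form over $F$ is \emph{anisotropic} if it vanishes only at the zero vector, and \emph{non-degenerate} if the projective quadric it defines is smooth. A non-degenerate form $\varphi$ is an orthogonal sum of hyperbolic planes $xy$ and an anisotropic form $\varphi_{\mathrm{an}}$. The number of planes is the \emph{Witt index} $\mathfrak{i}_W(\varphi)$, so that $\dim\varphi_{\mathrm{an}}=\dim\varphi-2\,\mathfrak{i}_W(\varphi)$. The Witt index measures how far $\varphi$ is from being anisotropic, and $\dim\varphi_{\mathrm{an}}$ how far it is from being hyperbolic.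

An anisotropic non-degenerate form $p$ of dimension at least $2$ becomes isotropic over the function field $F(p)$ of the projective quadric $\{p=0\}$, at the generic point. Let $q$ be a second such form. Knowing only $\dim p$ and $\dim q$, what can be said about the Witt index of $q$ over $F(p)$?

A family of examples suggests an answer. Let $\operatorname{char}F\ne2$, let $2^s<\dim p\le2^{s+1}$, and suppose that $p$ is a subform of a Pfister form $\pi$ of dimension $2^{s+1}$ (see Section~\ref{sec:sharp}). An isotropic Pfister form is hyperbolic, so a sum $x_1\pi\perp\dots\perp x_c\pi$ of scalar multiples of $\pi$ becomes hyperbolic over $F(p)$. Remove from it a subform $\rho$ of dimension $r$ and add a form $\tau$ of dimension $l$. The result $q$ has dimension $c2^{s+1}+l-r$, and over $F(p)$ it differs from $-\rho\perp\tau$ only by hyperbolic planes. If $-\rho\perp\tau$ is anisotropic over $F(p)$, then the anisotropic part of $q_{F(p)}$ has dimension $k=l+r$, and $\dim q$ lies within $k$ of $c2^{s+1}$. One is led to guess that, as far as dimensions go, every pair $p,q$ looks like this. This guess is the conjecture posed in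 \cite{Sep}, and it is the second formulation in our main theorem.

\begin{theorem}\label{thm:main}
Let $p$ and $q$ be anisotropic non-degenerate quadratic forms of dimension at least $2$ over a field $F$, and let $s\ge0$ be the integer with $2^s<\dim p\le2^{s+1}$. Put $n=\dim q$, $i=\mathfrak{i}_W(q_{F(p)})$ and $k=n-2i$. Then there is an integer $c\ge0$ with
\[
i\le c2^s\le n-i .
\]
Equivalently, $\dim q=c2^{s+1}+\epsilon$ with $-k\le\epsilon\le k$.
\end{theorem}

The two formulations agree because $n=2i+k$: doubling $i\le c2^s\le i+k$ and subtracting $n$ gives $-k\le c2^{s+1}-n\le k$. We work with the first one, which says that the interval $[i,n-i]$ contains a multiple of $2^s$.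

This interval contains $k+1$ integers, so the theorem has content only when $k\le2^s-2$, that is, when $q_{F(p)}$ is close to hyperbolic on the scale of $\dim p$. Three special cases show its range.
\begin{itemize}
\item If $n\le2^s$, then $q$ stays anisotropic over $F(p)$, since for $i\ge1$ the interval $[i,n-i]$ lies strictly between $0$ and $2^s$. A power of $2$ that separates $\dim q$ from $\dim p$ prevents isotropy.
\item If $q_{F(p)}$ is hyperbolic, then $k=0$ and $2^{s+1}$ divides $\dim q$.
\item If $q=p$, then $i\ge1$ forces $c\ge1$, and so $i\le\dim p-2^s$.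
\end{itemize}
For $s=0$ there is nothing to prove. For $s=1$ the only claim is that a form which becomes hyperbolic has dimension divisible by $4$, and the first dimensions to exclude are $n=2$ and $n=6$. Both are worked by hand in Section~\ref{sec:cycle}.

After a reduction to $\dim p=2^s+1$, the proof uses only two invariants of the quadric of $p$: its dimension $2^s-1$ and one Chern number modulo $4$. It therefore gives more. For a smooth variety $X$ with tangent bundle $T_X$, let $c_j(-T_X)$ be the component of codimension $j$ of the inverse of the total Chern class $c(T_X)$ in the Chow ring.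

\begin{theorem}\label{thm:general}
Let $s\ge0$ and let $X$ be a smooth projective integral variety over $F$ of dimension $2^s-1$ with $\deg c_{2^s-1}(-T_X)\equiv2\pmod4$. Let $q$ be an anisotropic non-degenerate quadratic form over $F$ of dimension $n\ge2$, and let $i=\mathfrak{i}_W(q_{F(X)})$. Then $[i,n-i]$ contains a multiple of $2^s$.
\end{theorem}

The examples above, with generic coefficients, show that Theorem~\ref{thm:main} leaves nothing more to say in terms of dimensions when the characteristic is not $2$.

\begin{theorem}\label{thm:sharp}
Let $k_0$ be a field of characteristic different from $2$. Let $s,m,n,i$ be integers with $s\ge0$, $2^s<m\le2^{s+1}$, $n\ge2$ and $0\le i\le n/2$. The following are equivalent.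
\begin{enumerate}
\item There are a field $F\supseteq k_0$ and anisotropic non-degenerate forms $p,q$ over $F$ with $\dim p=m$, $\dim q=n$ and $\mathfrak{i}_W(q_{F(p)})=i$.
\item The interval $[i,n-i]$ contains a multiple of $2^s$.
\end{enumerate}
\end{theorem}

The method is as follows. If $q$ has large Witt index over $F(X)$, then its quadric $Q$ contains a linear space over $F(X)$, and the closure of this space is a cycle on $X\times Q$. All closed points of $X$, $Q$ and $X\times Q$ have even degree, so half the degree of a zero-cycle modulo $2$ is a well-defined element of $\mathbb{Z}/2$. Steenrod operations produce zero-cycles from our cycle. A twisted form of them commutes with push-forwards, which lets us compute half-degrees on $Q$ by computing on $X$, where the Chern number of $X$ appears. The untwisted operations vanish in high degree, and this gives linear relations among the half-degrees. One of these relations reads $1=0$.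

Sections~\ref{sec:forms} and~\ref{sec:chow} collect the tools. Section~\ref{sec:cycle} builds the cycle and treats the smallest cases, Section~\ref{sec:bound} proves the key bound, and Sections~\ref{sec:proofs} and~\ref{sec:sharp} deduce the three theorems. Section~\ref{sec:push} proves the compatibility of the twisted operation with push-forwards.

\section{Quadratic forms and quadrics}\label{sec:forms}

Let $\varphi$ be a quadratic form on a finite-dimensional vector space $U$, with polar form $b(v,w)=\varphi(v+w)-\varphi(v)-\varphi(w)$. In characteristic different from $2$, non-degeneracy means that the radical of $b$ is $0$. In characteristic $2$ the form $b$ is alternating, and non-degeneracy means that the radical is $0$ if $\dim\varphi$ is even, and is a line on which $\varphi$ is nonzero if $\dim\varphi$ is odd. A subspace is \emph{totally singular} if $\varphi$ vanishes on it. For non-degenerate $\varphi$, the Witt index is the largest dimension of a totally singular subspace. Hence $\mathfrak{i}_W(\varphi)\le\frac12\dim\varphi$, and the Witt index does not decrease under field extension. A totally singular subspace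 $V$ of dimension $A+1$ gives a linear space $\mathbb{P}(V)\cong\mathbb{P}^A$ inside the quadric.

The quadric of a non-degenerate form of dimension at least $3$ is geometrically integral. If such a form is isotropic, projection from a rational point maps the quadric birationally onto a projective space, so its function field is purely transcendental over the base field. The quadric of an anisotropic non-degenerate form of dimension $2$ is the spectrum of a separable quadratic extension.

We use Springer's theorem, valid in all characteristics \cite[Cor.~18.5]{EKM}: \emph{an anisotropic form stays anisotropic over every finite extension of odd degree.}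

\begin{lemma}\label{lem:generic}
Let $\varphi_1,\varphi_2$ be anisotropic forms over a field $L$, possibly of dimension $0$, and let $y$ be an indeterminate. Then $\varphi_1\perp y\varphi_2$ is anisotropic over $L(y)$. In particular the Witt index of a non-degenerate form over $L$ does not change over $L(y_1,\dots,y_l)$.
\end{lemma}

\begin{proof}
Suppose $\varphi_1(v_1)+y\varphi_2(v_2)=0$, where after clearing denominators $v_1,v_2$ have coordinates in $L[y]$. If $v\neq0$ has degree $d$ in $y$ with leading coefficient vector $v_d$, then $\varphi_\nu(v)$ has degree exactly $2d$, with leading coefficient $\varphi_\nu(v_d)\ne0$. So $\varphi_1(v_1)$ is zero or of even degree, and $y\varphi_2(v_2)$ is zero or of odd degree. Both must vanish, and $v_1=v_2=0$. For the last claim take $\varphi_2=0$ and let $\varphi_1$ be the anisotropic part.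
\end{proof}

\begin{lemma}\label{lem:subforms}
An anisotropic non-degenerate form $q$ has non-degenerate subforms of every dimension $m$ with $1\le m\le\dim q$.
\end{lemma}

\begin{proof}
In characteristic different from $2$, diagonalize $q$. In characteristic $2$, write $q$ as an orthogonal sum of non-degenerate planes and, if $\dim q$ is odd, a line. Take $\lfloor m/2\rfloor$ of the planes. If $m$ is even, we are done. If $m$ is odd, their orthogonal complement has dimension $\dim q-m+1\ge1$; add a nonzero vector $v$ from it. Since $b(v,v)=0$, the polar form of the resulting subform has radical spanned by $v$, and $q(v)\ne0$ because $q$ is anisotropic.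
\end{proof}

\section{Steenrod operations and the half-degree}\label{sec:chow}

A variety is a separated scheme of finite type over a field; it need not be connected. We write $\mathrm{CH}$ for Chow groups and $\mathrm{Ch}=\mathrm{CH}/2$, with lower indices for dimension and upper indices for codimension. For smooth $Y$, $\mathrm{Ch}(Y)$ is a ring. A proper morphism $f$ has a push-forward $f_*$, which preserves dimension. A morphism $f$ of smooth varieties has a pull-back $f^*$, a ring homomorphism that preserves codimension, and $f_*(f^*y\cdot x)=y\cdot f_*x$ when $f$ is proper (projection formula). The total Chern class $c(E)$ of a vector bundle is multiplicative in short exact sequences and invertible, and $c(-E)=c(E)^{-1}$. We write $[x]_0$ for the component of $x$ in $\mathrm{Ch}_0$; push-forwards commute with $[\,\cdot\,]_0$.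

\subsection*{Steenrod operations}
For every smooth quasi-projective variety $Y$ over $F$ there are homomorphisms $S^j\colon\mathrm{Ch}^m(Y)\to\mathrm{Ch}^{m+j}(Y)$, $j\ge0$, such that
\begin{itemize}
\item[(S1)] they commute with pull-backs;
\item[(S2)] for $x\in\mathrm{Ch}^m(Y)$ one has $S^0(x)=x$, $S^m(x)=x^2$, and $S^j(x)=0$ for $j>m$;
\item[(S3)] (Cartan formula) the total operation $S=\sum_jS^j$ is a ring homomorphism.
\end{itemize}
In characteristic different from $2$ see \cite{Bro} and \cite[Ch.~XI]{EKM}; in characteristic $2$ see \cite{Pri}. In characteristic $2$ it is enough to have the operations over $\mathbb{F}_2$. Indeed, $F$ is the filtered union of its finitely generated subfields, and each of these is the function field of a smooth affine integral $\mathbb{F}_2$-variety $B$, because $\mathbb{F}_2$ is perfect. A smooth quasi-projective $F$-variety $Y$ is defined by finitely many equations, so for suitable $B$ it comes by base change from a smooth quasi-projective $B$-scheme $\mathcal{Y}$, which is smooth and quasi-projective over $\mathbb{F}_2$. Enlarging the subfield and shrinking the base replaces $\mathcal{Y}$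 by $\mathcal{Y}\times_BB'$. Every cycle and every rational equivalence on $Y$ is defined over some $B'$, so $\mathrm{Ch}^m(Y)$ is the colimit of the groups $\mathrm{Ch}^m(\mathcal{Y}\times_BB')$ along pull-backs. By (S1) over $\mathbb{F}_2$ the operations pass to the colimit. Morphisms of $F$-varieties spread out as well, so (S1)--(S3) hold over $F$.

We shall move cycles between $X$, $X\times Q$ and $Q$ by push-forwards, with which $S$ does not commute. The remedy is to twist by the tangent bundle. Put
\[
S_\bullet(x)=c(-T_Y)\,S(x),\qquad x\in\mathrm{Ch}(Y).
\]

\begin{proposition}\label{prop:push}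
Let $f\colon X\to Y$ be a morphism of smooth projective equidimensional varieties. Then $f_*S_\bullet(x)=S_\bullet(f_*x)$ for all $x\in\mathrm{Ch}(X)$.
\end{proposition}

The proof, in Section~\ref{sec:push}, uses only (S1)--(S3) and so is the same in all characteristics. Two further formulas are immediate. By (S2), $S(1)=1$, so
\begin{equation}\label{eq:unit}
S_\bullet([Y])=c(-T_Y).
\end{equation}
For $h\in\mathrm{Ch}^1(Y)$, (S2) gives $S(h)=h+h^2$, and (S3) then gives
\begin{equation}\label{eq:cartan}
S_\bullet(h^mx)=(h+h^2)^m\,S_\bullet(x).
\end{equation}

\subsection*{The tangent bundle of a quadric}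
Let $Q\subset\mathbb{P}^{n-1}$ be a smooth quadric with hyperplane class $h$. The Euler sequence gives $c(T_{\mathbb{P}^{n-1}})|_Q=(1+h)^n$, and the normal bundle of $Q$ is $\mathcal{O}(2)$, so $c(T_Q)=(1+h)^n(1+2h)^{-1}$ in $\mathrm{CH}(Q)$. Modulo $2$ this is $(1+h)^n$, hence
\begin{equation}\label{eq:twist}
S(x)=(1+h)^n\,S_\bullet(x),\qquad x\in\mathrm{Ch}(Q).
\end{equation}

\begin{lemma}\label{lem:chern}
Let $p'$ be an anisotropic non-degenerate form of dimension $2^s+1$. Its quadric $X$ is smooth, projective and integral of dimension $D=2^s-1$, and $\deg c_D(-T_X)\equiv2\pmod4$.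
\end{lemma}

\begin{proof}
The first claim was recalled in Section~\ref{sec:forms}. In $\mathrm{CH}(X)$ we have $c(-T_X)=(1+2h)(1+h)^{-(D+2)}$. The coefficient of $h^D$ in $(1+h)^{-(D+2)}$ is $(-1)^D\binom{2D+1}{D}$, so $c_D(-T_X)=\gamma h^D$ with $\gamma\equiv\binom{2D+1}{D}\pmod2$. Here $2D+1=2^{s+1}-1$, and in $\mathbb{F}_2[t]$
\[
(1+t)^{2^{s+1}-1}=\frac{1+t^{2^{s+1}}}{1+t}=1+t+\dots+t^{2^{s+1}-1},
\]
so $\gamma$ is odd. As $\deg h^D=2$, the degree $2\gamma$ is $2$ modulo $4$.
\end{proof}

\subsection*{The half-degree}
For a projective variety $Y$, the degree $\deg\colon\mathrm{CH}_0(Y)\to\mathbb{Z}$ sends a closed point $y$ to $[F(y):F]$, and $\deg f_*z=\deg z$. Suppose that every closed point of $Y$ has even degree. Then the degree modulo $2$ vanishes on $\mathrm{Ch}_0(Y)$ and carries no information. But $\deg$ maps $\mathrm{CH}_0(Y)$ into $2\mathbb{Z}$ and $2\,\mathrm{CH}_0(Y)$ into $4\mathbb{Z}$, so there is a well-defined homomorphism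
\[
\lambda_Y\colon\mathrm{Ch}_0(Y)\to\mathbb{Z}/2,\qquad [z]\mapsto\tfrac12\deg z\bmod2,
\]
and $\lambda_{Y'}\circ f_*=\lambda_Y$ for a morphism $f\colon Y\to Y'$ of two such varieties.

\begin{lemma}\label{lem:even}
Let $X$ be a smooth projective integral variety over $F$, and let $q$ be an anisotropic non-degenerate form of dimension at least $2$ with quadric $Q$. If $q_{F(X)}$ is isotropic, then all closed points of $X$, $Q$ and $X\times Q$ have even degree.
\end{lemma}

\begin{proof}
By Springer's theorem it suffices to show that $q$ is isotropic over the residue field of each closed point. For $Q$ and $X\times Q$ the point itself gives an isotropic vector. For a closed point $x\in X$ we specialize from the generic point to $x$ one dimension at a time. Let $t_1,\dots,t_D$ be a regular system of parameters of $R=\mathcal{O}_{X,x}$, and let $K_l$ be the fraction field of the regular local domain $R/(t_1,\dots,t_l)$. Then $K_0=F(X)$ and $K_D=F(x)$. The localization of $R/(t_1,\dots,t_l)$ at the height-one prime $(t_{l+1})$ is a discrete valuation ring with fraction field $K_l$ and residue field $K_{l+1}$. An isotropic vector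 of $q$ over $K_l$ can be scaled so that its coordinates lie in this ring and one of them is a unit; its reduction is an isotropic vector over $K_{l+1}$. By induction $q$ is isotropic over $F(x)$.
\end{proof}

\section{The cycle of a totally singular subspace}\label{sec:cycle}

The next lemma turns a lower bound on $\mathfrak{i}_W(q_{F(X)})$ into a class on $Q$ with some known half-degrees. The dimension of $X$ is arbitrary here.

\begin{lemma}\label{lem:beta}
Let $X$ be a smooth projective integral variety over $F$ of dimension $D$ with $\deg c_D(-T_X)\equiv2\pmod4$. Let $q$ be an anisotropic non-degenerate form of dimension $n\ge2$, with quadric $Q$ and hyperplane class $h\in\mathrm{Ch}^1(Q)$. Let $A\ge0$ be an integer with $\mathfrak{i}_W(q_{F(X)})\ge A+1$, and put $e=A+D$. Then there is a class $\beta\in\mathrm{Ch}_e(Q)$ such that the elements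
\[
\varepsilon_m=\lambda_Q\big([S_\bullet(h^m\beta)]_0\big)\in\mathbb{Z}/2,\qquad m\ge0,
\]
satisfy $\varepsilon_m=0$ for $m<A$, $\varepsilon_A=1$, and $\varepsilon_m=0$ for $m>e$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:even} the half-degrees $\lambda_X,\lambda_Q,\lambda_{X\times Q}$ are defined. Choose a totally singular subspace $V$ of dimension $A+1$ for $q_{F(X)}$. The generic fiber of the projection $f\colon X\times Q\to X$ is $Q_{F(X)}$. Let $W\subset X\times Q$ be the closure of $\mathbb{P}(V)\subset Q_{F(X)}$; it is integral of dimension $A+D=e$. Let $\alpha=[W]\in\mathrm{Ch}_e(X\times Q)$, let $g\colon X\times Q\to Q$ be the second projection, write $h$ also for $g^*h$, and put $\beta=g_*\alpha$. We claim that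
\begin{equation}\label{eq:fpush}
f_*(h^m\alpha)=0\quad(m<A),\qquad f_*(h^A\alpha)=[X].
\end{equation}
For $m<A$ the class lies in $\mathrm{Ch}_{e-m}(X)$, which is $0$ since $e-m>D$. For $m=A$ it lies in $\mathrm{Ch}_D(X)=\mathbb{F}_2\cdot[X]$. The coefficient can be computed after restriction to the generic point of $X$, which commutes with $f_*$ and with multiplication by $h$. There $\alpha$ becomes $[\mathbb{P}(V)]$, and the coefficient is the degree of $h^A$ on $\mathbb{P}^A_{F(X)}$, which is $1$.

The projection formula gives $h^m\beta=g_*(h^m\alpha)$. Applying Proposition~\ref{prop:push} to $g$ and then to $f$, we get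
\[
\varepsilon_m=\lambda_{X\times Q}\big([S_\bullet(h^m\alpha)]_0\big)=\lambda_X\big([S_\bullet(f_*(h^m\alpha))]_0\big).
\]
By \eqref{eq:fpush} this is $0$ for $m<A$. For $m=A$, \eqref{eq:unit} gives $\varepsilon_A=\lambda_X(c_D(-T_X))=1$ by the hypothesis on $X$. For $m>e$ we have $h^m\beta\in\mathrm{Ch}_{e-m}(Q)=0$.
\end{proof}

The lemma says nothing about $\varepsilon_{A+1},\dots,\varepsilon_{A+D}$: they depend on the classes $f_*(h^m\alpha)$, of which we know nothing. To reach a contradiction we need a linear relation among the $\varepsilon_m$ that contains $\varepsilon_A$ and avoids these $D$ unknowns.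

\begin{example}[Isotropy]\label{ex:iso}
Let $D=2^s-1$ and $n\le2^s$, and suppose that $q_{F(X)}$ is isotropic. Take $A=0$, so that $W$ is the closure of the graph of a rational map from $X$ to $Q$. Then $e=2^s-1>n-2=\dim Q$, so $\beta=0$ and $\varepsilon_0=0$, against $\varepsilon_0=1$. Thus $q_{F(X)}$ is anisotropic. For $s=1$ this excludes $n=2$.
\end{example}

\begin{example}[Dimension $6$ over a conic]\label{ex:six}
Let $X$ be the conic of an anisotropic non-degenerate form of dimension $3$, so $D=1$ and Lemma~\ref{lem:chern} applies. Let $n=6$ and suppose that $q_{F(X)}$ is hyperbolic. Take $A=2$, so $e=3$ and $\dim Q=4$. We know $\varepsilon_0=\varepsilon_1=0$ and $\varepsilon_2=1$, and $\varepsilon_3$ is unknown. Now $\beta$ need not vanish, but it has codimension $1$, so $S(\beta)=\beta+\beta^2$ by (S2), and $[S(\beta)]_0=0$. On the other hand $S(\beta)=(1+h)^6S_\bullet(\beta)$ by \eqref{eq:twist}. All components of $S_\bullet(\beta)$ have dimension at most $3$, so we may compute modulo $h^4$, where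
\[
(1+h)^6\equiv1+h^2\equiv1+(h+h^2)^2 .
\]
By \eqref{eq:cartan}, $[S(\beta)]_0=[S_\bullet(\beta)]_0+[S_\bullet(h^2\beta)]_0$. Applying $\lambda_Q$ gives $0=\varepsilon_0+\varepsilon_2=1$, a contradiction. The unknown $\varepsilon_3$ did not appear because $(1+h)^6$ is a square, so that only even powers of $h+h^2$ occur.
\end{example}

\begin{example}[Dimension $7$ over a conic]\label{ex:seven}
Keep $X$, $A=2$ and $e=3$, but let $n=7$. Now $\beta$ has codimension $2$, and $[S(\beta)]_0=S^3(\beta)=0$ still holds. But modulo $h^4$
\[
(1+h)^7\equiv1+h+h^2+h^3\equiv1+(h+h^2)+(h+h^2)^3,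
\]
so the relation is $\varepsilon_0+\varepsilon_1+\varepsilon_3=0$, which misses $\varepsilon_2$. No contradiction can be expected: $[3,4]$ contains an even number, so by Theorem~\ref{thm:sharp} Witt index $3$ does occur in dimension $7$.
\end{example}

\section{The bound on the Witt index}\label{sec:bound}

Example~\ref{ex:six} used one relation, coming from the exponent $n$. In general $n$ is not divisible by a suitable power of $2$, and we need freedom in the exponent. It comes from multiplying $S(\beta)$ by a power of $1+h$: as long as this power is small, (S2) still kills the zero-dimensional component. Since $t+t^2$ is a uniformizer of $\mathbb{F}_2[[t]]$, every power series in $t$ is uniquely a power series in $t+t^2$.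

\begin{lemma}\label{lem:relation}
In the situation of Lemma~\ref{lem:beta}, let $M$ be an integer with $n\le M\le2e+1$, and write $(1+t)^M=\sum_{m\ge0}\nu_m(t+t^2)^m$ in $\mathbb{F}_2[[t]]$. Then $\sum_m\nu_m\varepsilon_m=0$.
\end{lemma}

\begin{proof}
Put $r=M-n\ge0$ and $\omega=[(1+h)^rS(\beta)]_0\in\mathrm{Ch}_0(Q)$. We compute $\omega$ twice.

First, $\omega=0$. If $e>n-2$, then $\beta=0$. Otherwise $\beta$ has codimension $n-2-e\ge0$, and the component of codimension $n-2$ is
\[
\omega=\sum_{j=0}^r\binom rj\,h^jS^{e-j}(\beta).
\]
For $j\le r$ we have
\[
(e-j)-(n-2-e)\ \ge\ 2e+2-(n+r)\ =\ 2e+2-M\ >\ 0,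
\]
so $S^{e-j}(\beta)=0$ by (S2).

Second, \eqref{eq:twist} gives $(1+h)^rS(\beta)=(1+h)^MS_\bullet(\beta)$. As $h$ is nilpotent in the $\mathbb{F}_2$-algebra $\mathrm{Ch}(Q)$, we may substitute $t=h$ in the expansion, and \eqref{eq:cartan} gives $\omega=\sum_m\nu_m[S_\bullet(h^m\beta)]_0$. Apply $\lambda_Q$.
\end{proof}

It remains to choose $M$ with $\nu_A=1$ and $\nu_m=0$ for $A<m\le A+D$. If $M$ is divisible by $2^s$, then only multiples $m$ of $2^s$ occur. If moreover $A$ is a multiple of $2^s$ and $D=2^s-1$, the unknown range $A<m\le A+D$ fits exactly between two consecutive multiples. To see that $\nu_A=1$ can be arranged we need one binomial congruence, which returns in Section~\ref{sec:push}.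

\begin{lemma}\label{lem:binom}
\begin{enumerate}
\item For $l\ge0$, the coefficient of $t^l$ in $(1+t)^{-(l+1)}\in\mathbb{F}_2[[t]]$ is $1$ if $l=0$ and $0$ if $l>0$.
\item For $a\ge0$, write $(1+t)^{2a+1}=\sum_{b\ge0}\mu_b(t+t^2)^b$ in $\mathbb{F}_2[[t]]$. Then $\mu_a=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Over $\mathbb{Z}$ the coefficient is $(-1)^l\binom{2l}{l}$, and $\binom{2l}{l}=2\binom{2l-1}{l}$ for $l>0$.

(2) Multiply by $(1+t)^{-(a+1)}$ to get $(1+t)^a=\sum_b\mu_b\,t^b(1+t)^{-(a-b+1)}$, and compare coefficients of $t^a$. On the left the coefficient is $1$. On the right, terms with $b>a$ contribute nothing, and the term with $b\le a$ contributes $\mu_b$ times the coefficient in (1) for $l=a-b$. So the right side gives $\mu_a$.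
\end{proof}

\begin{proposition}\label{prop:key}
Let $s\ge0$ and $D=2^s-1$. Let $X$ be a smooth projective integral variety over $F$ of dimension $D$ with $\deg c_D(-T_X)\equiv2\pmod4$. Let $q$ be an anisotropic non-degenerate form over $F$ of dimension $n\ge2$, and let $a\ge0$ be an integer with $n\le(2a+1)2^s$. Then $\mathfrak{i}_W(q_{F(X)})\le a2^s$.
\end{proposition}

\begin{proof}
Suppose not. Apply Lemma~\ref{lem:beta} with $A=a2^s$, so that $e=(a+1)2^s-1$. Let $M=(2a+1)2^s$. Then $n\le M$ by hypothesis, and $M\le(2a+2)2^s-1=2e+1$, so Lemma~\ref{lem:relation} applies. Raising to the power $2^s$ is a ring endomorphism of $\mathbb{F}_2[[t]]$ that fixes $\mathbb{F}_2$, so the expansion in Lemma~\ref{lem:binom}(2) yields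
\[
(1+t)^M=\sum_{b\ge0}\mu_b\,(t+t^2)^{b2^s}.
\]
The relation is therefore $\sum_b\mu_b\,\varepsilon_{b2^s}=0$. For $b<a$ we have $b2^s<A$, and for $b>a$ we have $b2^s>e$; in both cases $\varepsilon_{b2^s}=0$. What is left is $\mu_a\varepsilon_A=1$, a contradiction.
\end{proof}

Examples~\ref{ex:iso} and~\ref{ex:six} are the cases $a=0$ and $s=a=1$, $n=6$.

\begin{remark}[The hypotheses]\label{rem:hyp}
Non-degeneracy of $q$ makes $Q$ smooth, which the Steenrod operations require. Anisotropy of $q$ is used for the half-degrees; without it the hyperbolic plane, with $s=1$ and $a=0$, violates the bound. The congruence for $c_D(-T_X)$ gives $\varepsilon_A=1$. It cannot be dropped: if $L/F$ is a separable quadratic extension and $X=\mathbb{P}^1_L$, viewed over $F$, then $\deg c_1(-T_X)=-4$, and the norm form of $L/F$ is anisotropic of dimension $2$ but isotropic over $F(X)=L(t)$. The inequality $n\le(2a+1)2^s$ gives $M\ge n$; Example~\ref{ex:seven} is the case $s=a=1$ with $n$ one larger than allowed.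
\end{remark}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:general}}\label{sec:proofs}

Suppose that $[i,n-i]$ lies strictly between $a2^s$ and $(a+1)2^s$. Then $n$ may be as large as $(2a+2)2^s-2$, too large for Proposition~\ref{prop:key}. But a large $n$ forces $i$ to exceed $a2^s+1$ by a matching amount, and passing to a subform trades the one excess for the other.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Suppose that $[i,n-i]$ contains no multiple of $2^s$. Then $i\ge1$, since otherwise it contains $0$. Let $a\ge0$ be the integer with $a2^s<i\le(a+1)2^s$. Since $(a+1)2^s$ is not in the interval, $n-i\le(a+1)2^s-1$. Put $t=i-1-a2^s\ge0$. Then $n-t=(n-i)+1+a2^s$, and from $1\le i\le n-i\le(a+1)2^s-1$ we get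
\[
2\le n-t\le(2a+1)2^s .
\]
By Lemma~\ref{lem:subforms}, $q$ has a non-degenerate subform $q'$ of dimension $n-t$, and $q'$ is anisotropic. A totally singular subspace of dimension $i$ for $q_{F(X)}$ meets the underlying space of $q'_{F(X)}$, which has codimension $t$, in dimension at least $i-t$. So $\mathfrak{i}_W(q'_{F(X)})\ge i-t=a2^s+1$, contradicting Proposition~\ref{prop:key} for $q'$.
\end{proof}

The quadric of $p$ has dimension $2^s-1$ only if $\dim p=2^s+1$. For larger $p$ we pass to a subform, over whose function field $q$ splits at least as much.

\begin{proof}[Proof of Theorem~\ref{thm:main}]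
By Lemma~\ref{lem:subforms} there is a non-degenerate subform $p'$ of $p$ of dimension $2^s+1$. Put $E=F(p')$ and $i'=\mathfrak{i}_W(q_E)$. We claim that $i'\ge i$. If $p'=p$, then $i'=i$. Otherwise $\dim p\ge3$, so the quadric of $p$ is geometrically integral and $F(p)\subset E(p)$. The form $p_E$ is isotropic because $p'_E$ is, so $E(p)/E$ is purely transcendental. By Lemma~\ref{lem:generic},
\[
i'=\mathfrak{i}_W(q_E)=\mathfrak{i}_W(q_{E(p)})\ge\mathfrak{i}_W(q_{F(p)})=i .
\]
By Lemma~\ref{lem:chern}, Theorem~\ref{thm:general} applies to the quadric of $p'$, so $[i',n-i']$ contains a multiple $c2^s$, and $c\ge0$ because $i'\ge0$. Finally $[i',n-i']\subseteq[i,n-i]$.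
\end{proof}

\section{Every allowed Witt index occurs}\label{sec:sharp}

Let the characteristic be different from $2$. Write $\langle a_1,\dots,a_l\rangle$ for a diagonal form, $\langle\!\langle a\rangle\!\rangle=\langle1,-a\rangle$, and $\langle\!\langle a_1,\dots,a_l\rangle\!\rangle$ for the tensor product of the forms $\langle\!\langle a_\nu\rangle\!\rangle$. This is a \emph{Pfister form}, of dimension $2^l$; for $l=0$ it is $\langle1\rangle$. We use two standard facts. An isotropic Pfister form is hyperbolic. Two non-degenerate forms have the same class in the Witt ring $W(L)$ of a field $L$ exactly when their anisotropic parts are isometric, and in $W(L)$ the class of $-\rho$ is the negative of the class of $\rho$.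

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The implication (1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. For (2)$\Rightarrow$(1) we follow the construction of the introduction. The task is to keep $q$ anisotropic over $F$ and $-\rho\perp\tau$ anisotropic over $F(p)$. Generic coefficients take care of the first. For the second, $\rho$ is taken from multiples of half of $\pi$, which is too small to become isotropic.

Let $j=c2^s$ with $c\ge0$ and $i\le j\le n-i$. Put $r=j-i\ge0$ and $l=n-i-j\ge0$. Let $F_0=k_0(a_1,\dots,a_{s+1})$ be a rational function field, and let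
\[
\pi_0=\langle\!\langle a_1,\dots,a_s\rangle\!\rangle,\qquad\pi=\langle\!\langle a_1,\dots,a_{s+1}\rangle\!\rangle\cong\pi_0\perp a_{s+1}(-\pi_0).
\]
By induction on $s$ and Lemma~\ref{lem:generic}, $\pi$ is anisotropic over $F_0$. Let $p$ be a non-degenerate subform of $\pi$ of dimension $m$. Let $F=F_0(x_1,\dots,x_c,y_1,\dots,y_l)$, and put
\[
\Phi=x_1\pi\perp\dots\perp x_c\pi,\qquad\Phi_0=x_1\pi_0\perp\dots\perp x_c\pi_0,\qquad\tau=\langle y_1,\dots,y_l\rangle .
\]
Then $\dim\Phi=2j$, and $\Phi_0$ is a subform of $\Phi$ of dimension $j\ge r$. Let $\rho$ be a non-degenerate subform of $\Phi_0$ of dimension $r$, write $\Phi\cong\rho\perp\psi$, and put $q=\psi\perp\tau$. Its dimension is $2j-r+l=n$.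

Adjoining the indeterminates one at a time, Lemma~\ref{lem:generic} shows that $\Phi\perp\tau$ and $p_F$ are anisotropic over $F$. Hence so is the subform $q$ of $\Phi\perp\tau$.

We have $F(p)=F_0(p)(x_1,\dots,x_c,y_1,\dots,y_l)$. Over $F_0(p)$ the form $\pi$ is isotropic, hence hyperbolic. So $\Phi$ is hyperbolic over $F(p)$, and in $W(F(p))$ the class of $q$ equals that of $-\rho\perp\tau$. The form $\pi_0$ stays anisotropic over $F_0(p)$: for $s=0$ it is $\langle1\rangle$, and for $s\ge1$ this is the first special case of Theorem~\ref{thm:main} listed in the introduction, with $n=2^s$. Lemma~\ref{lem:generic} over $F_0(p)$ now shows that $-\Phi_0\perp\tau$ is anisotropic over $F(p)$, and so is its subform $-\rho\perp\tau$. This subform is therefore the anisotropic part of $q_{F(p)}$. It has dimension $r+l=n-2i$, so $\mathfrak{i}_W(q_{F(p)})=i$.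
\end{proof}

\section{The twisted operation commutes with push-forwards}\label{sec:push}

We prove Proposition~\ref{prop:push}. All varieties below are smooth and quasi-projective, and the following standard facts hold for $\mathrm{CH}$ and hence for $\mathrm{Ch}$.
\begin{itemize}
\item[(C1)] \emph{Localization.} If $I\colon Z\to Y$ is a closed embedding, a class on $Y$ that restricts to $0$ on $Y\setminus Z$ lies in the image of $I_*$.
\item[(C2)] \emph{Homotopy invariance.} For $\mathrm{pr}\colon Z\times\mathbb{A}^1\to Z$, the map $\mathrm{pr}^*$ is bijective.
\item[(C3)] \emph{Projective bundles.} If $E$ has rank $b+1$ on $Y$ and $H=c_1(\mathcal{O}(1))$, then $\mathrm{Ch}(\mathbb{P}(E))$ is free over $\mathrm{Ch}(Y)$ on $1,H,\dots,H^b$. Hence (splitting principle) for any $E$ there is a morphism $Y'\to Y$ with injective pull-back such that $c(E)$ becomes $\prod_\nu(1+x_\nu)$ with $x_\nu\in\mathrm{Ch}^1(Y')$.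
\item[(C4)] If a section of a bundle $\xi$ of rank $d$ vanishes transversally along $Z$, then $[Z]=c_d(\xi)$.
\item[(C5)] \emph{Base change.} Let $u\colon Y'\to Y$ and $I\colon Z\to Y$ be closed embeddings, let $Z'=Y'\times_YZ$ be smooth, and let $u'\colon Z'\to Z$ and $I'\colon Z'\to Y'$ be the projections. If $u$ and $u'$ have the same codimension, then $u^*I_*=I'_*u'^*$ \cite[Thm.~6.2]{Ful}. If $I$ and $I'$ have the same codimension, then $N_{I'}\cong u'^*N_I$ for the normal bundles, because the conormal bundle of $I$ pulls back onto that of $I'$ and the ranks agree.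
\end{itemize}

Since $X$ is projective, $f$ factors as a closed embedding $X\to Y\times\mathbb{P}^b$, of codimension at least $1$ for $b$ large, followed by the projection to $Y$. We treat the two kinds of maps separately.

\begin{lemma}\label{lem:embed}
Let $\iota\colon Z\to Y$ be a closed embedding of smooth quasi-projective equidimensional varieties, of codimension $d\ge1$, with normal bundle $N$. Then $S(\iota_*x)=\iota_*\big(c(N)S(x)\big)$ and $S_\bullet(\iota_*x)=\iota_*S_\bullet(x)$ for $x\in\mathrm{Ch}(Z)$.
\end{lemma}

\begin{proof}
The second formula follows from the first. Indeed $\iota^*c(T_Y)=c(T_Z)c(N)$, so by the projection formula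
\[
c(-T_Y)\,\iota_*\big(c(N)S(x)\big)=\iota_*\big(c(-T_Z)S(x)\big).
\]
Properties (S1)--(S3) concern pull-backs and products only. So we first treat an embedding whose push-forward is expressed by these, and then deform $\iota$ to it.

\emph{The model embedding.} Let $\theta\colon P=\mathbb{P}(N\oplus1)\to Z$ be the bundle of lines in $N\oplus1$, let $\sigma\colon Z=\mathbb{P}(1)\to P$ be the section given by the trivial summand, and let $\xi=\theta^*(N\oplus1)/\mathcal{O}(-1)$, of rank $d$. The summand $1$ induces a section of $\xi$, which vanishes at a line only if the line is that summand. The lines spanned by vectors $(v,1)$ form an open subset of $P$, identified with the total space of $N$, in which $\sigma$ is the zero section. There $(w,\eta)\mapsto w-\eta v$ identifies $\xi$ with $\theta^*N$, and our section becomes $v\mapsto-v$. So it vanishes transversally along $\sigma(Z)$, and $\sigma^*\xi\cong N\cong N_\sigma$. By (C4) and the projection formula,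
\begin{equation}\label{eq:sigma}
\sigma_*\sigma^*y=y\cdot c_d(\xi)\qquad\text{for }y\in\mathrm{Ch}(P).
\end{equation}
If $c(\xi)=\prod_\nu(1+x_\nu)$ after a pull-back as in (C3), then $S(\prod_\nu x_\nu)=\prod_\nu(x_\nu+x_\nu^2)$, so $S(c_d(\xi))=c_d(\xi)c(\xi)$. Since $\sigma^*\theta^*x=x$, two applications of \eqref{eq:sigma} give
\begin{equation}\label{eq:model}
S(\sigma_*x)=S\big(\theta^*x\cdot c_d(\xi)\big)=\theta^*S(x)\,c(\xi)\,c_d(\xi)=\sigma_*\big(c(N)S(x)\big).
\end{equation}

\emph{The deformation.} Let $M$ be the blow-up of $Y\times\mathbb{A}^1$ along $Z\times0$; it is smooth and quasi-projective. The normal bundle of the center is $N\oplus1$, so the exceptional divisor is $u_0\colon P\to M$. Let $u_1\colon Y\to M$ be the fiber over $1\in\mathbb{A}^1$. The strict transform of $Z\times\mathbb{A}^1$ is its blow-up along the Cartier divisor $Z\times0$, which is $Z\times\mathbb{A}^1$ itself; let $I\colon Z\times\mathbb{A}^1\to M$ be its embedding, of codimension $d$. Let $\kappa_0,\kappa_1\colon Z\to Z\times\mathbb{A}^1$ be the inclusions at $0$ and $1$. The inverse image of $P$ under $I$ is the exceptional divisor $Z\times0$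 of this trivial blow-up. It is the projectivization of the normal bundle of $Z\times0$ in $Z\times\mathbb{A}^1$, the summand $1$, so it maps to $P$ by $\sigma$. The inverse image of $u_1(Y)$ is $Z\times1$, which maps to $Y$ by $\iota$. All of $u_0,u_1,\kappa_0,\kappa_1$ have codimension $1$, so (C5) gives
\[
u_0^*I_*=\sigma_*\kappa_0^*,\qquad u_1^*I_*=\iota_*\kappa_1^*,\qquad\kappa_0^*N_I\cong N_\sigma\cong N .
\]
By (C2), $c(N_I)=\mathrm{pr}^*\gamma$ for some $\gamma$, and applying $\kappa_0^*$ shows $\gamma=c(N)$.

Consider the defect of the desired formula for $I$,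
\[
z=S(I_*\mathrm{pr}^*x)-I_*\,\mathrm{pr}^*\big(c(N)S(x)\big)\in\mathrm{Ch}(M).
\]
By (S1) both terms restrict to $0$ on $M\setminus I(Z\times\mathbb{A}^1)$, so (C1) and (C2) give $z=I_*\mathrm{pr}^*w$ with $w\in\mathrm{Ch}(Z)$. Pulling back to $P$ and using (S1) and \eqref{eq:model},
\[
\sigma_*w=u_0^*z=S(\sigma_*x)-\sigma_*\big(c(N)S(x)\big)=0 .
\]
Since $\theta_*\sigma_*=\mathrm{id}$, we get $w=0$ and $z=0$. Pulling back to the fiber over $1$ gives $0=u_1^*z=S(\iota_*x)-\iota_*\big(c(N)S(x)\big)$.
\end{proof}

\begin{lemma}\label{lem:proj}
Let $Y$ be smooth and quasi-projective, and let $f\colon Y\times\mathbb{P}^b\to Y$ be the projection. Then $f_*S_\bullet=S_\bullet f_*$.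
\end{lemma}

\begin{proof}
By (C3) it suffices to test on $f^*y\cdot H^m$ with $0\le m\le b$, where $H$ is the hyperplane class; also $H^{b+1}=0$. The push-forward $f_*(f^*y\cdot H^m)$ is $y$ for $m=b$ and $0$ for $m<b$. The tangent bundle of the product is the sum of the pull-backs of the two tangent bundles, and $c(-T_{\mathbb{P}^b})=(1+H)^{-(b+1)}$. With (S1) and \eqref{eq:cartan} we get
\[
S_\bullet(f^*y\cdot H^m)=f^*S_\bullet(y)\cdot H^m(1+H)^{m-b-1}.
\]
Put $l=b-m$. The push-forward of the right side is $S_\bullet(y)$ times the coefficient of $H^l$ in $(1+H)^{-(l+1)}$. By Lemma~\ref{lem:binom}(1) this is $S_\bullet(y)$ for $m=b$ and $0$ for $m<b$, which equals $S_\bullet\big(f_*(f^*y\cdot H^m)\big)$.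
\end{proof}

Push-forwards are functorial, so Lemmas~\ref{lem:embed} and~\ref{lem:proj} together prove Proposition~\ref{prop:push}.

\begin{thebibliography}{9}

\bibitem{Bro}
P.~Brosnan, \emph{Steenrod operations in Chow theory}, Trans. AMS 355 (2003).

\bibitem{EKM}
Elman--Karpenko--Merkurjev, Cor.~18.5 and Ch.~XI.

\bibitem{Ful}
Fulton, \emph{Intersection Theory}.

\bibitem{Pri}
E.~Primozic, \emph{Motivic Steenrod operations in characteristic $p$}, Forum Math. Sigma 8 (2020), e52.

\bibitem{Sep}
\emph{On an extension of Hoffmann's separation theorem for quadratic forms},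
\texttt{https://web.uvic.ca/\textasciitilde scully/NearhypII.pdf}.

\end{thebibliography}
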